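# Closed embeddings into weak unit balls: why dimension one decides all finite dimensions

## A guess: one Banach space for each dimension

All Banach spaces are real. For a Banach space $X$, let $B_X$ be its closed unit ball with the weak topology; call it the *weak unit ball*. Let $\mathcal W(X)$ be the class of all topological spaces homeomorphic to closed subspaces of $B_X$. So $\mathcal W(X)\subset\mathcal W(Y)$ says exactly that the weak unit ball of $X$ has a closed embedding into that of $Y$.

A separable metrizable space is an *absolute $F_{\sigma\delta}$-space* if it is an $F_{\sigma\delta}$-subset (a countable intersection of $F_\sigma$-sets) of every metrizable space containing it; equivalently, of some metrizable compactification of it. For example, if $Q=\mathbb Q\cap[0,1]$, then $Q^\omega=\bigcap_j\{x\in[0,1]^\omega: x_j\in Q\}$ is a countable intersection of $\sigma$-compact sets, so it is one. Let $\Pi^0_3$ be the class of absolute $F_{\sigma\delta}$-spaces, and $\Pi^0_3[n]$ the class of those of covering dimension $\le n$.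

Two facts will be quoted. First, $\Pi^0_3=\mathcal W(c_0)$. Second, there is an infinite-dimensional space $B_\infty$ with separable dual such that $\Pi^0_3[0]\subset\mathcal W(B_\infty)$ but $\Pi^0_3[1]\not\subset\mathcal W(B_\infty)$. The weak ball of $B_\infty$ thus has room for all zero-dimensional absolute $F_{\sigma\delta}$-spaces, but not for all one-dimensional ones.

The natural guess is that $B_\infty$ is the first rung of a ladder: for each $n\ge1$ there should be an infinite-dimensional space $X$ with separable dual such that $\Pi^0_3[n]\subset\mathcal W(X)$ but $\Pi^0_3[n+1]\not\subset\mathcal W(X)$. Whether this is so is a question posed in "Non-smooth analysis, optimisation theory and Banach space theory".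

Test the guess on the spaces at hand, through the set $D(X)=\{n\in\omega:\Pi^0_3[n]\subset\mathcal W(X)\}$. It is an initial segment of $\omega$.

* For $\ell_2$ the weak ball is compact, so all its closed subspaces are compact. The countable discrete space lies in $\Pi^0_3[0]$ and is not compact. So $D(\ell_2)=\emptyset$.
* For $c_0$ we have $D(c_0)=\omega$, and for $B_\infty$ we have $D(B_\infty)=\{0\}$, by the quoted facts.

None of these speaks against the guess. So try the first undecided rung. Suppose $\Pi^0_3[1]\subset\mathcal W(X)$ and look for a two-dimensional space that $X$ might miss. The simplest candidates are products $A_1\times A_2$ of one-dimensional spaces. Closed embeddings of the factors into $B_X$ give a closed embedding of the product into $B_X\times B_X$, which is the weak ball of $X\oplus_\infty X$, not of $X$. To stay inside $X$, one has to add the two maps somehow. To see what happens then, we first rewrite closed embeddings in terms of the bidual.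

## Weak\*-continuous maps that land in $X$ exactly on $A$

From here on, $X$ is a Banach space with separable dual. We use the following standard facts. The space $X$ is separable. The ball $B^{**}:=B_{X^{**}}$ with the weak\* topology is compact and metrizable, and it contains $B_X$ as a subspace, because the weak\* topology of $X^{**}$ restricts to the weak topology on $X$. The subspace $X$ is norm closed in $X^{**}$. The norm of $X^{**}$ is weak\*-lower semicontinuous, so each set $\{u:\|u-y\|>\beta\}$ is weak\*-open. For $u\in X^{**}$, $d(u,X)$ denotes the norm distance; $u\in X$ if and only if $d(u,X)=0$. "Weak\*-continuous" refers to maps into $X^{**}$.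

If $(y_l)$ is dense in $X$, then $B_X=\bigcap_k\bigcup_l\{u\in B^{**}:\|u-y_l\|\le 1/k\}$, and the sets on the right are weak\*-closed. So $B_X$ is $F_{\sigma\delta}$ in $B^{**}$, and every closed $F\subset B_X$ is $F_{\sigma\delta}$ in its weak\* closure. Hence $\mathcal W(X)\subset\Pi^0_3$ always; this is why the class $\Pi^0_3$ appears.

In the other direction, to put $A$ into $\mathcal W(X)$ it suffices to find a weak\*-continuous map on a compactification that takes values in $X$ exactly on $A$. The map need not be injective.

**Lemma 1.** Let $X$ be infinite-dimensional, $K$ compact metrizable with $\dim K\le n<\infty$, $A\subset K$, and $g:K\to B^{**}$ weak\*-continuous with $g^{-1}(X)=A$. Then $A\in\mathcal W(X)$.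

*Proof.* The purpose is to make $g$ injective by changing finitely many coordinates, using only vectors of $X$. Put $N=2n+1$ and let $\vartheta=(\vartheta_1,\dots,\vartheta_N):K\to\mathbb R^N$ be an embedding (Menger–Nöbeling). Choose biorthogonal $u_1,\dots,u_N\in X$, $x_1^*,\dots,x_N^*\in X^*$, that is, $x_j^*(u_i)=1$ if $i=j$ and $0$ otherwise (take linearly independent $u_i$ and use Hahn–Banach). For small $\alpha>0$ the map
$$f(x)=\alpha\Big[g(x)+\sum_{i=1}^N\big(\vartheta_i(x)-g(x)(x_i^*)\big)u_i\Big]$$
takes values in $B^{**}$, since the bracket is bounded on $K$, and it is weak\*-continuous. Evaluating at $x_j^*$ gives $f(x)(x_j^*)=\alpha\vartheta_j(x)$, so $f$ is injective; being a continuous injection of a compactum into a Hausdorff space, it is an embedding. As $u_i\in X$, we have $f(x)\in X\iff g(x)\in X\iff x\in A$. So $f(A)=f(K)\cap B_X$ is closed in $B_X$, and $f|A$ is a closed embedding into $B_X$. $\square$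

Two examples in $X=c_0$, $X^{**}=\ell_\infty$, where on bounded sets the weak\* topology is coordinatewise convergence and $d(u,c_0)=\limsup_k|u_k|$. Take $K=[0,1]$.

* $A=(0,1]$: put $g(x)_k=\max(0,1-kx)$. For $x>0$ the sequence $g(x)$ has finite support, and $g(0)=(1,1,1,\dots)$ has distance $1$ from $c_0$.
* $A=\{0\}$: put $g(x)_k=\min(1,kx)$. Then $g(0)=0$, and $d(g(x),c_0)=1$ for every $x>0$, although $g(x)\to g(0)$ weak\* as $x\to0$.

In both, $d(g(x),X)\ge1$ off $A$: the distance jumps from $0$ to a fixed constant. Say that $g$ has *gap* $\beta>0$ if $d(g(x),X)\ge\beta$ for all $x\in K\setminus A$. A map with $g^{-1}(X)=A$ need not have a gap: $g(x)=(x,x,x,\dots)$ is also weak\*-continuous with $g^{-1}(c_0)=\{0\}$, but $d(g(x),c_0)=x$.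

**Products, without and with a gap.** Return to $A_1\times A_2\subset K_1\times K_2$ with weak\*-continuous $g_i:K_i\to B^{**}$, $g_i^{-1}(X)=A_i$. Without a gap, a sum can fall back into $X$: in $c_0$, let $g_1(x)=(x,x,\dots)$ and $g_2(y)=(-y,-y,\dots)$ on $[0,1]$, so $A_1=A_2=\{0\}$. For $0<t\le1$ the sum $g_1(x)+t\,g_2(y)$ lies in $c_0$ whenever $x=ty$, not only at $(0,0)$. But suppose both maps have gap $\beta\in(0,1]$, and put
$$g(x,y)=\tfrac12\Big(g_1(x)+\tfrac\beta2\,g_2(y)\Big).$$
On $A_1\times A_2$ this is in $X$. If $x\notin A_1$, then $d(g(x,y),X)\ge\frac12(\beta-\frac\beta2)=\frac\beta4$, whatever $y$ is. If $x\in A_1$ and $y\notin A_2$, then $d(g(x,y),X)=\frac12\cdot\frac\beta2\,d(g_2(y),X)\ge\frac{\beta^2}4$. So $g^{-1}(X)=A_1\times A_2$, again with a gap. With a gap, products are no obstacle, and by Lemma 1 the guess loses its simplest candidates.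

The same weights handle countable intersections.

**Lemma 2.** Let $K$ be compact metrizable, $A=\bigcap_{j\ge1}A_j\subset K$, and suppose that for every $j$ there are a weak\*-continuous $g_j:K\to B^{**}$ and $b_j\in(0,1]$ with $g_j(A_j)\subset X$ and $d(g_j(x),X)\ge b_j$ for $x\notin A_j$. Then there is a weak\*-continuous $g:K\to B^{**}$ with $g^{-1}(X)=A$.

*Proof.* Let $\kappa_1=\frac12$ and $\kappa_{j+1}=\kappa_jb_j/4$. As $\kappa_{i+1}\le\kappa_i/4$, we get $\sum_{i>j}\kappa_i\le\frac43\kappa_{j+1}=\frac13\kappa_jb_j$ and $\sum_j\kappa_j\le\frac23\le1$. Put $g=\sum_j\kappa_jg_j$. The series converges in norm, uniformly on $K$, so $g$ is weak\*-continuous with values in $B^{**}$. If $x\in A$, all $g_j(x)$ are in $X$, hence $g(x)\in X$. If $x\notin A$, let $j$ be minimal with $x\notin A_j$. The terms with $i<j$ are in $X$, so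
$$d(g(x),X)\ge\kappa_jb_j-\sum_{i>j}\kappa_i\ge\tfrac23\kappa_jb_j>0.\qquad\square$$

So everything reduces to this: for a $\sigma$-compact subset $A$ of a compactum $K$ of dimension $\le n$, find a weak\*-continuous $g:K\to B^{**}$ with $g(A)\subset X$ and a gap off $A$. Two questions remain. Where does a gap come from, if all we know is that certain one-dimensional spaces embed? And how does one pass from dimension one to dimension $n$ when $K$ is not a product?

## A tree with dense branching, $\varepsilon$-systems, and the equivalence theorem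

The distance from a point to the empty set is taken to be $1$ throughout.

**The space $Z$.** In $\ell_1$ with basis $(e_k)_{k\ge0}$ put
$$T_0=[0,e_0],\qquad T_{k+1}=T_k\cup\{z_k+te_{k+1}:0\le t\le2^{-k}\},\qquad Z=\bigcup_kT_k,$$
with the $\ell_1$-metric $d$. The points $z_k\in T_k$ are chosen so that $\{z_k:k\ge m\}$ is dense in $Z$ for every $m$. This is possible: once $T_a$ is built, fix a dense sequence $(d_{a,j})_j$ in it; let $k\mapsto(a_k,b_k)\in\omega\times\omega$ with $a_k\le k$ take every value infinitely often; put $z_k=d_{a_k,b_k}\in T_{a_k}\subset T_k$. So $T_1$ is the segment $T_0$ with one bristle of length $1$ glued at $z_0$, $T_2$ adds a bristle of length $\frac12$ glued somewhere on $T_1$, and so on, with bristles growing near every point forever.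

The next definition records what we shall extract from a closed embedding of $Z$. In it $S$ is an arbitrary metric space; $S=Z$ is the main case.

**Definition 3.** An *$\varepsilon$-system* for $X$ ($\varepsilon>0$) consists of

* a metric space $(S,d)$ with completion $\hat S$ and a continuous $\gamma:S\times S\times[0,1]\to S$ such that $\gamma(a,b,0)=a$, $\gamma(a,b,1)=b$ and
$$d(\gamma(a,b,t),z)\le(1-t)\,d(a,z)+t\,d(b,z)\qquad\text{for all }a,b,z\in S,\ t\in[0,1];\tag{1}$$
* a $G_\delta$-set $P\subset\hat S$ with $S\subset P$, and a continuous $\hat H:P\to B^{**}$ with $\hat H(S)\subset X$;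
* $s_0\in S$ and $r>0$ such that $E:=\{p\in P:d(\hat H(p),X)\ge\varepsilon\}$ is dense in $O:=\{p\in P:d(p,s_0)<r\}$.

For example, $c_0$ admits a $1$-system. Let $S=B_{c_0}$ with $d(u,v)=\sum_{k\ge1}2^{-k}|u_k-v_k|$ and $\gamma(a,b,t)=(1-t)a+tb$. Then $\hat S=B_{\ell_\infty}$ with the same formula; take $P=\hat S$ and $\hat H=\mathrm{id}$. The set $E=\{u:\limsup|u_k|=1\}$ is dense, since one may replace all coordinates beyond a large index by $1$. Any $s_0$ and $r$ will do.

Three consequences of the definition. Taking $z=a$ in (1) gives
$$d(\gamma(a,b,t),a)\le t\,d(a,b).\tag{2}$$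
Taking $z=s_0$ shows that $S_0:=S\cap O$ is closed under $\gamma$. Finally $E\cap O\ne\emptyset$, so there is $u\in B^{**}$ with $\varepsilon\le d(u,X)\le\|u\|\le1$; hence $\varepsilon\le1$, and $X$ is non-reflexive, thus infinite-dimensional.

**Theorem 4.** For $X$ with separable dual the following are equivalent:

(a) $Z\in\mathcal W(X)$, where $Z$ is the tree above;

(b) every $\sigma$-compact metrizable space of dimension $\le1$ is in $\mathcal W(X)$;

(c) $\Pi^0_3[n]\subset\mathcal W(X)$ for some $n\ge1$;

(d) $\Pi^0_3[n]\subset\mathcal W(X)$ for all $n\in\omega$;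

(e) $X$ admits an $\varepsilon$-system for some $\varepsilon>0$;

(f) for every $n$ there is $\beta_n>0$ such that for every compact metrizable $K$ with $\dim K\le n$ and every $\sigma$-compact $A\subset K$ there is a weak\*-continuous $g:K\to B^{**}$ with $g(A)\subset X$ and $d(g(x),X)\ge\beta_n$ for all $x\in K\setminus A$.

**Corollary 5.** For no $n\ge1$ is there $X$ with separable dual such that $\Pi^0_3[n]\subset\mathcal W(X)$ and $\Pi^0_3[n+1]\not\subset\mathcal W(X)$. The set $\{n\in\omega:\Pi^0_3[n]\subset\mathcal W(X)\}$ is always $\emptyset$, $\{0\}$ or $\omega$, and all three occur (for $\ell_2$, $B_\infty$, $c_0$).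

*Proof of Corollary 5 from Theorem 4.* The first claim is (c)$\Rightarrow$(d). The set $D(X)$ is an initial segment of $\omega$; if it contains some $n\ge1$, it is $\omega$ by (c)$\Rightarrow$(d), and otherwise it is contained in $\{0\}$. The three examples were computed in the first section. $\square$

So the guess is wrong for every $n\ge1$: the ladder has a rung between $0$ and $1$ and no other. We prove (a)$\Rightarrow$(e)$\Rightarrow$(f)$\Rightarrow$(d)$\Rightarrow$(c)$\Rightarrow$(a) and (d)$\Rightarrow$(b)$\Rightarrow$(a).

## The tree forces a gap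

We need two features of $Z$: it is a countable union of compact nowhere dense pieces, which feeds Baire's theorem, and its points are joined by paths satisfying (1).

**Lemma 6.** $Z\in\Pi^0_3[1]$; each $T_m$ is compact and nowhere dense in $Z$; and $Z$ carries a continuous $\gamma$ with $\gamma(a,b,0)=a$, $\gamma(a,b,1)=b$ satisfying (1).

*Proof.* **Step 1: size.** Each $T_k$ is a finite union of segments, so $Z$ is $\sigma$-compact. Hence $Z$ is $F_\sigma$, and so $F_{\sigma\delta}$, in every metrizable space containing it, and $\dim Z\le1$ by the countable sum theorem. Let $U\ne\emptyset$ be open in $Z$ and let $m$ be given. Pick $k\ge m$ with $z_k\in U$. For small $t>0$ the point $z_k+te_{k+1}$ is in $U$ and not in $T_k$, because $T_k\subset\mathrm{span}(e_0,\dots,e_k)$. As $T_m\subset T_k$, we see $U\not\subset T_m$. So the closed set $T_m$ is nowhere dense.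

**Step 2: the metric is a tree metric.** The aim is the four-point inequality: for all $x,y,z,w\in Z$,
$$d(x,y)+d(z,w)\le\max\{d(x,z)+d(y,w),\ d(x,w)+d(y,z)\}.\tag{3}$$
Applied to all labelings, (3) says that among the three sums that pair up four points, the two largest are equal. For real numbers $x\le y\le z\le w$ this holds: the sums $(z-x)+(w-y)$ and $(w-x)+(z-y)$ are equal, and $(y-x)+(w-z)$ is no larger. So (3) holds on $T_0$. Suppose it holds on $T_k$. Since $z_k-w\in\mathrm{span}(e_0,\dots,e_k)$ for $w\in T_k$,
$$\|z_k+te_{k+1}-w\|_1=t+\|z_k-w\|_1.\tag{4}$$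
Call $z_k+te_{k+1}$ with $t>0$ a bristle point of height $t$, and take four points of $T_{k+1}$. If none is a bristle point, use the hypothesis. If exactly one is, of height $t$, then replacing it by $z_k$ lowers each of the three sums by exactly $t$, by (4), and the hypothesis applies. If exactly two are, of heights $s\le t$, and $x,y\in T_k$ are the others, the sums are
$$(t-s)+d(x,y),\qquad s+t+d(z_k,x)+d(z_k,y)\quad\text{(twice)},$$
and the first is at most the second. If three are bristle points and $x\in T_k$, then by (4) the four points are isometric to the real numbers $-d(x,z_k)$ and the three heights; if all four are, they are isometric to their heights. So (3) holds on $T_{k+1}$, hence on $Z$.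

**Step 3: points between $a$ and $b$ exist.** For $a,b\in T_k$, $D=d(a,b)$ and $t\in[0,1]$, we find $p\in T_k$ with
$$d(a,p)=tD,\qquad d(p,b)=(1-t)D.\tag{5}$$
This is clear on $T_0$. Pass from $T_k$ to $T_{k+1}$. If $a,b\in T_k$, use the hypothesis; if both lie on the new segment, use that segment. Otherwise, by symmetry ($a\leftrightarrow b$, $t\leftrightarrow1-t$), $a\in T_k$ and $b=z_k+se_{k+1}$, so $D=d(a,z_k)+s$. If $(1-t)D\le s$, take $p=z_k+(s-(1-t)D)e_{k+1}$; then $d(p,b)=(1-t)D$ and $d(a,p)=d(a,z_k)+s-(1-t)D=tD$. If $(1-t)D>s$, then $tD<d(a,z_k)$, and by hypothesis there is $p\in T_k$ with $d(a,p)=tD$ and $d(p,z_k)=d(a,z_k)-tD$; by (4), $d(p,b)=d(p,z_k)+s=(1-t)D$.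

**Step 4: uniqueness, (1), and continuity.** Let $p$ satisfy (5), and let $z\in Z$. By (3), $d(p,z)+D\le\max\{tD+d(b,z),(1-t)D+d(a,z)\}$, that is,
$$d(p,z)\le\max\{d(b,z)-(1-t)D,\ d(a,z)-tD\}.\tag{6}$$
If $p'$ also satisfies (5), put $z=p'$ in (6) to get $d(p,p')\le0$. So $p$ is unique, and we define $\gamma(a,b,t)=p$. Clearly $\gamma(a,b,0)=a$ and $\gamma(a,b,1)=b$. From $d(b,z)\le d(a,z)+D$ we get $d(b,z)-(1-t)D\le(1-t)d(a,z)+t\,d(b,z)$, and from $d(a,z)\le d(b,z)+D$ we get $d(a,z)-tD\le(1-t)d(a,z)+t\,d(b,z)$. With (6) this is (1). For continuity, let $(a_m,b_m,t_m)\to(a,b,t)$, $p_m=\gamma(a_m,b_m,t_m)$, $p=\gamma(a,b,t)$, $D_m=d(a_m,b_m)\to D$. By (6) for $p_m$ with $z=p$,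
$$d(p_m,p)\le\max\{d(b_m,p)-(1-t_m)D_m,\ d(a_m,p)-t_mD_m\}\longrightarrow0,$$
because $d(b,p)=(1-t)D$ and $d(a,p)=tD$. $\square$

(One can also obtain $\gamma$ by quoting that the $T_k$ are CAT(0) spaces and that their metrics are convex: Bridson–Haefliger, *Metric spaces of non-positive curvature*, II.11.1 and II.2.2.)

**Lemma 7 ((a)$\Rightarrow$(e)).** If $Z\in\mathcal W(X)$, then $X$ admits an $\varepsilon$-system for some $\varepsilon>0$.

*Proof.* **Step 1: extend the embedding.** Let $H:Z\to B_X$ be a closed embedding. As a map into the compact metrizable space $B^{**}$ it extends, by Kuratowski's theorem, to a continuous $\hat H:P\to B^{**}$ on a $G_\delta$-set $P\subset\hat Z$ with $Z\subset P$.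

**Step 2: outside $Z$ the extension leaves $X$.** Let $p\in P$ with $\hat H(p)\in X$; we show $p\in Z$. Choose $q_m\in Z$ with $q_m\to p$. Then $H(q_m)\to\hat H(p)$ in $B_X$. As $H(Z)$ is closed in $B_X$, $\hat H(p)=H(q)$ for some $q\in Z$. As $H$ is an embedding, $q_m\to q$, so $p=q\in Z$.

**Step 3: Baire's theorem makes the distance uniform.** By Step 2 and since $X$ is norm closed,
$$P=\bigcup_mT_m\ \cup\ \bigcup_{k\ge1}\{p\in P:d(\hat H(p),X)\ge1/k\}.$$
Each $T_m$ is compact, so closed in $P$. It is nowhere dense in $P$: a nonempty open subset of $P$ inside $T_m$ would meet the dense set $Z$ in a nonempty open subset of $Z$ inside $T_m$, against Lemma 6. As a $G_\delta$ in a complete space, $P$ is a Baire space, so for some $k$ the set $E=\{p\in P:d(\hat H(p),X)\ge1/k\}$ is dense in a nonempty open subset of $P$. As $Z$ is dense in $P$, this open set contains a ball $\{p\in P:d(p,z_0')<r\}$ with $z_0'\in Z$. With $S=Z$, $\gamma$ from Lemma 6, $s_0=z_0'$ and $\varepsilon=1/k$ we have an $\varepsilon$-system. $\square$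

So the gap costs nothing: it comes from category. What the system gives is only density of $E$ in a ball; the set where the distance is $\ge\varepsilon$ is spread out but otherwise unknown.

## Pushing points with one map: dimension zero works, the interval does not

Fix an $\varepsilon$-system and write $H=\hat H|S$. Given $A=\bigcup_iF_i\subset K$ with $F_1\subset F_2\subset\cdots$ compact, the first thing to try is to build one continuous $\phi:K\to P$ with $\phi(A)\subset S$ and $d(\hat H(\phi(x)),X)\ge\varepsilon/2$ off $A$, and to set $g=\hat H\circ\phi$. Let $(y_l)$ be dense in $X$. Build $\phi$ as a limit of maps $\phi_i:K\to S$ where $\phi_i=\phi_{i-1}$ on $F_i$, so that points of $A$ stop moving and stay in $S$, while off $F_i$ the point $\phi_i(x)$ is moved a little so that $\|H(\phi_i(x))-y_l\|>\varepsilon/2$ for $l\le i$. This condition is open, so if later moves are small enough, it survives in the limit.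

How does one move? Near $\phi_{i-1}(x)$ there is $p\in E$, and $\|\hat H(p)-y_l\|\ge\varepsilon$ for every $l$. By lower semicontinuity of the norm, points $q\in S$ close to $p$ satisfy $\|H(q)-y_l\|>\frac34\varepsilon$ for $l\le i$. If $\dim K=0$, cut $K\setminus F_i$ into small disjoint open sets $W$, choose one such $q_W$ for each, and let $\phi_i=q_W$ on $W$. No paths are needed.

For $K=[0,1]$ this stops. A disjoint family of open sets of diameter $<1$ cannot cover the connected space $[0,1]$, so between the pieces one has to return to the old map: with a cutoff $\theta$ supported in the pieces, $\phi_i(y)=\gamma(\phi_{i-1}(y),q_W,\theta(y))$. Where $\theta(y)=1$ all is well. Where $0<\theta(y)<1$, inequality (1) controls the position of $\phi_i(y)$ in the metric of $S$ but says nothing about $H(\phi_i(y))$, which may be close to $y_1$. A point $x\notin A$ at which the cutoff is $<1$ at all late stages gets no lower bound.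

The cure has two parts. First, use $n+1$ maps $\phi^0,\dots,\phi^n$, one for each "color", arranged so that at each stage every point has a color with cutoff exactly $1$. On $[0,1]$ two colors suffice: the intervals $(\frac kN,\frac{k+1}N)$ and the intervals of radius $\frac1{3N}$ around the points $\frac kN$ (cut to $[0,1]$) are two disjoint families that together cover. If $s=N\,\mathrm{dist}(x,\frac1N\mathbb Z)$, the cutoffs $\min(1,6s)$ and $\min(1,\max(0,2-6s))$ vanish outside the respective families, and one of them is $1$ at every point.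

Second, add the $n+1$ values $\hat H(\phi^c(x))$, and prevent cancellation as for products. The uncontrolled later colors are given weights so small, relative to $\varepsilon$, that they cannot spoil the gap; this is the point at which the uniform $\varepsilon$ is indispensable. The earlier colors have larger weights, so they must be taken into account when the target $q_W$ is chosen. One $q_W$ must serve all $x\in W$, and $H$ is only weakly continuous, so $H(\phi_i^b(x))$ may vary a lot in norm over $W$, however small $W$ is. But its values over the compact set $\overline W$ form a weakly compact subset of $X$, and lower semicontinuity of the norm handles a weakly compact set of vectors as well as a finite one.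

## Coloring a neighborhood of an $n$-dimensional closed set

We use two classical facts on separable metric spaces: a space of dimension $\le n$ is a union of $n+1$ subspaces of dimension $\le0$ (the decomposition theorem), and every open cover of a space of dimension $\le0$ has a refinement by disjoint open sets.

**Lemma 8.** Let $V$ be a separable metric space with metric $\rho$, $L\subset V$ closed in $V$ with $\dim L\le n$, and $\mathcal O$ an open cover of $V$. There are families $\mathcal G^0,\dots,\mathcal G^n$ of open subsets of $V$, each family disjoint and each member contained in a member of $\mathcal O$, and continuous $\theta^c:V\to[0,1]$ $(0\le c\le n)$, such that $\theta^c=0$ outside $\bigcup\mathcal G^c$, and $\max_c\theta^c(x)=1$ for every $x\in L$.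

*Proof.* If $L=\emptyset$, take all families empty and all $\theta^c=0$. Let $L\ne\emptyset$.

**Step 1: the families.** Write $L=N_0\cup\dots\cup N_n$ with $\dim N_c\le0$, and fix $c$. The traces of $\mathcal O$ on $N_c$ have a refinement by disjoint nonempty relatively open sets $D_j$ covering $N_c$, with $D_j\subset O_j\in\mathcal O$. We fatten them to open sets of $V$ that stay disjoint. Put
$$W_j=\{x\in O_j:\rho(x,D_j)<\rho(x,N_c\setminus D_j)\},$$
and $W_j=O_j$ if $D_j=N_c$. Then $W_j$ is open, and $D_j\subset W_j$ because $D_j$ is relatively open in $N_c$. If $x\in W_j\cap W_k$ with $j\ne k$, then $\rho(x,D_j)<\rho(x,N_c\setminus D_j)\le\rho(x,D_k)$ since $D_k\subset N_c\setminus D_j$, and by symmetry $\rho(x,D_k)<\rho(x,D_j)$, a contradiction. Let $\mathcal G^c=\{W_j\}$ and $G^c=\bigcup\mathcal G^c\supset N_c$. Then $\bigcup_cG^c\supset L$.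

**Step 2: the cutoffs.** Put $\lambda_c(x)=\rho(x,V\setminus G^c)$, $\lambda_*(x)=\rho(x,L)$ and
$$\theta^c=\frac{\lambda_c}{\max(\lambda_0,\dots,\lambda_n,\lambda_*)}.$$
The denominator is positive: if all $\lambda_c(x)=0$, then $x\notin\bigcup_cG^c$, so $x\notin L$ and $\lambda_*(x)>0$. So $\theta^c$ is continuous with values in $[0,1]$ and vanishes outside $G^c$. On $L$ we have $\lambda_*=0$, so the denominator is some $\lambda_c$, and $\max_c\theta^c=1$. $\square$

## From a system to a gap in dimension $n$

**Theorem 9.** Let $X$ admit an $\varepsilon$-system, let $K$ be compact metrizable, $L\subset K$ closed with $\dim L\le n$, and $A\subset K$ $\sigma$-compact with $K\setminus A\subset L$. Then there is a weak\*-continuous $g:K\to B^{**}$ with $g(A)\subset X$ and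
$$d(g(x),X)\ge\beta_n:=\tfrac\varepsilon4\Big(\tfrac\varepsilon8\Big)^n\qquad\text{for }x\in K\setminus A.$$

Taking $L=K$ gives (e)$\Rightarrow$(f).

*Proof.* We may assume $K\ne\emptyset$.

**Step 1: weights and open conditions.** This step fixes notation. Let $\rho\le1$ be a metric on $K$. Write $A=\bigcup_{i\ge1}F_i$ with $F_1\subset F_2\subset\cdots$ compact, and $V_i=K\setminus F_i$, so $V_1\supset V_2\supset\cdots$. Write $P=\bigcap_{j\ge1}P^j$ with $P^j$ open in $\hat S$. Let $(y_l)_{l\ge1}$ be dense in $X$. Let $H=\hat H|S$; it is weakly continuous into $X$, and $\|H\|\le1$. Put $t_c=(\varepsilon/8)^c$ for $0\le c\le n$. As $\varepsilon\le1$,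
$$\sum_{b>c}t_b\le t_c\,\frac{\varepsilon/8}{1-\varepsilon/8}\le\frac\varepsilon7\,t_c,\qquad\sum_ct_c\le\frac87<2.\tag{7}$$
The map $\Lambda:P^{n+1}\to X^{**}$, $\Lambda(p_0,\dots,p_n)=\sum_ct_c\hat H(p_c)$, is weak\*-continuous. By lower semicontinuity of the norm,
$$\Omega_j^c=\{\vec p\in P^{n+1}:\|\Lambda(\vec p)-y_l\|>\tfrac12t_c\varepsilon\text{ for all }l\le j\}$$
is open in $P^{n+1}$. Fix open $\tilde\Omega_j^c\subset\hat S^{n+1}$ with $\tilde\Omega_j^c\cap P^{n+1}=\Omega_j^c$. On $\hat S^{n+1}$ use the max-metric $d_\infty$. Recall $S_0=S\cap O$.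

**Step 2: what the induction must deliver.** Let $\phi_0^c\equiv s_0$. For $i\ge1$ we construct continuous $\phi_i^c:K\to S_0$ and $\theta_i^c:V_i\to[0,1]$ $(0\le c\le n)$. With $\vec\phi_i=(\phi_i^0,\dots,\phi_i^n)$ write, for $x\in K$,
$$\delta_j^c(x)=\mathrm{dist}_{d_\infty}\big(\vec\phi_j(x),\hat S^{n+1}\setminus\tilde\Omega_j^c\big),\qquad\pi_j=\min\Big\{1,\inf_{x\in K,\,c\le n}\mathrm{dist}\big(\phi_j^c(x),\hat S\setminus P^j\big)\Big\}.$$
Each $\phi_j^c(K)$ is a compact subset of the open set $P^j$, so $\pi_j>0$. The requirements are as follows.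

* (R1) $\phi_i^c=\phi_{i-1}^c$ on $F_i$.
* (R2) $d(\phi_i^c(x),\phi_{i-1}^c(x))\le\eta_i(x)$ for $x\in V_i$, where
$$\eta_i(x)=2^{-i-1}\min\big\{1,\ \rho(x,F_i),\ \pi_j,\ \delta_j^c(x)+1-\theta_j^c(x)\ :\ 1\le j<i,\ 0\le c\le n\big\}.$$
* (R3) $\max_c\theta_i^c(x)=1$ for $x\in L\cap V_i$.
* (R4) If $x\in V_i$ and $\theta_i^c(x)=1$, then $\vec\phi_i(x)\in\Omega_i^c$, and hence $\delta_i^c(x)>0$.

(R1) keeps points of $A$ in $S$; (R2) makes later moves too small to destroy what was gained; (R3) and (R4) say that at each stage every point of $L\cap V_i$ gains something through some color.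

Suppose the stages before $i$ are done. Then $\eta_i$ is continuous on $V_i$, since all its ingredients are (note $V_i\subset V_j$ for $j<i$). It is strictly positive: $\rho(x,F_i)>0$ and $\pi_j>0$, and $\delta_j^c(x)+1-\theta_j^c(x)>0$, because either $\theta_j^c(x)<1$, or $\theta_j^c(x)=1$ and $\delta_j^c(x)>0$ by (R4) at stage $j$. If $V_i=\emptyset$, put $\phi_i^c=\phi_{i-1}^c$ and there is nothing to check. Let $V_i\ne\emptyset$.

**Step 3: cut $V_i$ into colored cells.** The cells must be so small that $\eta_i$ and the old maps hardly vary on them. For $x\in V_i$ choose an open neighborhood $O_x\subset V_i$ such that for all $y\in O_x$ and all $c$,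
$$\eta_i(y)>\tfrac12\eta_i(x),\qquad d(\phi_{i-1}^c(y),\phi_{i-1}^c(x))<\tfrac18\eta_i(x).$$
Apply Lemma 8 to $V_i$, $L\cap V_i$ and the cover $\{O_x\}$, obtaining $\mathcal G^c$ and $\theta_i^c$. Then (R3) holds. For each nonempty $W\in\bigcup_c\mathcal G^c$ fix $x_W$ with $W\subset O_{x_W}$.

The maps $\phi_i^0,\phi_i^1,\dots,\phi_i^n$ are now defined in this order. Suppose $\phi_i^b:K\to S_0$ is defined and continuous for $b<c$.

**Step 4: choose a target for each cell of color $c$.** The target must be good against everything the earlier colors do on the cell. For $W\in\mathcal G^c$ put $a_W=\phi_{i-1}^c(x_W)\in S_0$, let $\overline W$ be the closure of $W$ in $K$, and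
$$\mathcal V_W=\Big\{\sum_{b<c}t_bH(\phi_i^b(x))-y_l\ :\ x\in\overline W,\ 1\le l\le i\Big\}\subset X.$$

*Claim.* There is $q_W\in S_0$ with $d(q_W,a_W)<\frac18\eta_i(x_W)$ and $\|t_cH(q_W)+v\|>\frac34t_c\varepsilon$ for all $v\in\mathcal V_W$.

Since $E$ is dense in $O\ni a_W$, pick $p\in E\cap O$ with $d(p,a_W)<\frac18\eta_i(x_W)$, and $q_m\in S$ with $q_m\to p$. For large $m$, $q_m\in S_0$ and $d(q_m,a_W)<\frac18\eta_i(x_W)$. If the claim failed for all these $q_m$, there would be $v_m\in\mathcal V_W$ with $\|t_cH(q_m)+v_m\|\le\frac34t_c\varepsilon$. Write $v_m=\sum_{b<c}t_bH(\phi_i^b(x_m))-y_{l_m}$ with $x_m\in\overline W$, $l_m\le i$. Passing to a subsequence, $l_m=l$ is constant and $x_m\to x\in\overline W$. As $H\circ\phi_i^b$ is weakly continuous, $v_m\to v:=\sum_{b<c}t_bH(\phi_i^b(x))-y_l\in X$ weakly. As $\hat H$ is continuous on $P$, $H(q_m)\to\hat H(p)$ weak\*. So $t_cH(q_m)+v_m\to t_c\hat H(p)+v$ weak\*, and by lower semicontinuity $\|t_c\hat H(p)+v\|\le\frac34t_c\varepsilon$. But $v\in X$ and $d(\hat H(p),X)\ge\varepsilon$ give $\|t_c\hat H(p)+v\|\ge t_c\varepsilon$,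 a contradiction. The claim is proved.

**Step 5: move along $\gamma$.** Define
$$\phi_i^c(y)=\gamma\big(\phi_{i-1}^c(y),q_W,\theta_i^c(y)\big)\ \text{ for }y\in W\in\mathcal G^c,\qquad\phi_i^c(y)=\phi_{i-1}^c(y)\ \text{ for }y\in K\setminus\bigcup\mathcal G^c.$$
The values lie in $S_0$, which is closed under $\gamma$. (R1) is clear, as all cells lie in $V_i$. For $y\in W\in\mathcal G^c$, by (2), the choice of $O_{x_W}$ and the Claim,
$$d(\phi_i^c(y),\phi_{i-1}^c(y))\le\theta_i^c(y)\,d(\phi_{i-1}^c(y),q_W)\le\theta_i^c(y)\cdot\tfrac14\eta_i(x_W)\le\tfrac12\theta_i^c(y)\,\eta_i(y).\tag{8}$$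
For $y\in V_i\setminus\bigcup\mathcal G^c$ the left side is $0$. So (R2) holds.

Continuity of $\phi_i^c$: on the open set $\bigcup\mathcal G^c$, a disjoint union of open sets, it is clear. At $y_0\in V_i\setminus\bigcup\mathcal G^c$ we have $\phi_i^c(y_0)=\phi_{i-1}^c(y_0)$, and (8) with $\theta_i^c(y)\to\theta_i^c(y_0)=0$ gives $d(\phi_i^c(y),\phi_{i-1}^c(y))\to0$ as $y\to y_0$. At $y_0\in F_i$ the same follows from (R1), (R2) and $\eta_i(y)\le\rho(y,F_i)\to0$. In both cases continuity of $\phi_{i-1}^c$ finishes the argument.

**Step 6: verify (R4).** All colors of stage $i$ are now defined. Let $\theta_i^c(x)=1$. Then $x\in W$ for some $W\in\mathcal G^c$, and $\phi_i^c(x)=\gamma(\phi_{i-1}^c(x),q_W,1)=q_W$. For $l\le i$, the Claim controls the colors $b\le c$ together, and the colors $b>c$ contribute at most $\sum_{b>c}t_b$, whatever their values. By (7),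
$$\|\Lambda(\vec\phi_i(x))-y_l\|\ge\Big\|t_cH(q_W)+\sum_{b<c}t_bH(\phi_i^b(x))-y_l\Big\|-\sum_{b>c}t_b>\tfrac34t_c\varepsilon-\tfrac17t_c\varepsilon>\tfrac12t_c\varepsilon.$$
So $\vec\phi_i(x)\in\Omega_i^c$. The induction is complete.

**Step 7: the limit maps into $P$.** By (R1) and (R2), $d(\phi_i^c,\phi_{i-1}^c)\le2^{-i-1}$ on $K$, so $\phi_i^c$ converges uniformly to a continuous $\phi^c:K\to\hat S$. We must see that $\hat H$ is defined on the limit. For $j\ge1$ and $x\in K$, each move after stage $j$ is at most $2^{-i-1}\pi_j$, so
$$d(\phi^c(x),\phi_j^c(x))\le\sum_{i>j}2^{-i-1}\pi_j\le\tfrac12\pi_j<\pi_j.$$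
Hence $\phi^c(x)\in P^j$ for all $j$, that is, $\phi^c(K)\subset P$. Let $\vec\phi=(\phi^0,\dots,\phi^n)$ and $g=\frac12\Lambda\circ\vec\phi$. This is weak\*-continuous, and $\|g\|\le1$ by (7).

**Step 8: points of $A$.** If $x\in F_m$, then $x\in F_i$ for all $i\ge m$, so $\phi_i^c(x)=\phi_{m-1}^c(x)$ for $i\ge m$ by (R1). So $\phi^c(x)=\phi_{m-1}^c(x)\in S$ for all $c$, and $g(x)\in X$.

**Step 9: points off $A$.** Let $x\in K\setminus A$. Then $x\in L\cap V_i$ for all $i$. By (R3) and the pigeonhole principle there are $c\le n$ and an infinite set $J$ with $\theta_j^c(x)=1$ for $j\in J$. Fix $j\in J$. For $i>j$, the term $\delta_j^c(x)+1-\theta_j^c(x)=\delta_j^c(x)$ occurs in $\eta_i(x)$, so $d_\infty(\vec\phi_i(x),\vec\phi_{i-1}(x))\le2^{-i-1}\delta_j^c(x)$. Summing,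
$$d_\infty(\vec\phi(x),\vec\phi_j(x))\le\tfrac12\delta_j^c(x)<\delta_j^c(x),$$
where $\delta_j^c(x)>0$ by (R4). So $\vec\phi(x)\in\tilde\Omega_j^c\cap P^{n+1}=\Omega_j^c$. As $J$ is infinite, $\|\Lambda(\vec\phi(x))-y_l\|>\frac12t_c\varepsilon$ for all $l$. By density of $(y_l)$, $d(\Lambda(\vec\phi(x)),X)\ge\frac12t_c\varepsilon\ge\frac12t_n\varepsilon$. Therefore $d(g(x),X)\ge\frac14t_n\varepsilon=\beta_n$. $\square$

## Closing the circle of implications

**Proof of (f)$\Rightarrow$(d).** First, $X$ is infinite-dimensional: (f) for $K=[0,1]$ and $A=\emptyset$ gives points of $B^{**}$ outside $X$, so $X$ is non-reflexive. Let $A\in\Pi^0_3[n]$ be nonempty. It has a metrizable compactification $K$ with $\dim K\le n$ (Hurewicz; Engelking, *Dimension Theory*, 1.7.2). As $A$ is $F_{\sigma\delta}$ in the compact space $K$, we can write $A=\bigcap_jA_j$ with $A_j$ $\sigma$-compact. By (f) there are weak\*-continuous $g_j:K\to B^{**}$ with $g_j(A_j)\subset X$ and $d(g_j(x),X)\ge\beta_n$ for $x\notin A_j$; we may use $b_j=\min(1,\beta_n)$ in Lemma 2, which gives a weak\*-continuous $g:K\to B^{**}$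 with $g^{-1}(X)=A$. Lemma 1 gives $A\in\mathcal W(X)$. $\square$

**Proof of Theorem 4.** (a)$\Rightarrow$(e) is Lemma 7. (e)$\Rightarrow$(f) is Theorem 9 with $L=K$. (f)$\Rightarrow$(d) was just shown. (d)$\Rightarrow$(c) is trivial. (c)$\Rightarrow$(a): $Z\in\Pi^0_3[1]\subset\Pi^0_3[n]$ by Lemma 6. (d)$\Rightarrow$(b): a $\sigma$-compact metrizable space is separable and is $F_\sigma$ in every metrizable space containing it, so if its dimension is $\le1$ it belongs to $\Pi^0_3[1]$. (b)$\Rightarrow$(a): $Z$ is $\sigma$-compact of dimension $\le1$ by Lemma 6. $\square$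

The threshold $n\ge1$ is sharp: the implication "$\Pi^0_3[0]\subset\mathcal W(X)\Rightarrow\Pi^0_3[1]\subset\mathcal W(X)$" fails for $X=B_\infty$. At the other end, the gap $\beta_n$ obtained here tends to $0$ as $n\to\infty$, and the argument does not decide whether the conditions of Theorem 4 imply $\Pi^0_3\subset\mathcal W(X)$.

## Complements covered by countably many finite-dimensional closed sets

In Theorem 9 only $L\supset K\setminus A$ has to be finite-dimensional, not $K$. Together with Lemma 2, which allows gaps tending to $0$, this reaches some infinite-dimensional compacta.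

**Theorem 10.** Let $X$ satisfy the conditions of Theorem 4, and let $A$ be an $F_{\sigma\delta}$-subset of a compact metrizable space $K$ such that $K\setminus A\subset\bigcup_mL_m$ with $L_m\subset K$ closed and finite-dimensional (for example, $K$ strongly countable-dimensional). Then there is a weak\*-continuous $g:K\to B^{**}$ with $g^{-1}(X)=A$. Consequently $A$ admits a closed embedding into $B_X\times K$, and $A\in\mathcal W(X\oplus\ell_2)$.

*Proof.* **Step 1: split $A$ so that each piece misses only part of one $L_m$.** Write $A=\bigcap_kA_k$ with $A_k$ $\sigma$-compact, and put $A_{k,m}=A_k\cup(K\setminus L_m)$. An open subset of $K$ is $\sigma$-compact, so $A_{k,m}$ is $\sigma$-compact, and $K\setminus A_{k,m}\subset L_m$. Moreover $\bigcap_{k,m}A_{k,m}=A$: the inclusion $\supset$ is clear, and if $x\notin A$, then $x\in L_m$ for some $m$ and $x\notin A_k$ for some $k$, so $x\notin A_{k,m}$.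

**Step 2: combine.** By (e), $X$ admits an $\varepsilon$-system. Theorem 9 with $L=L_m$ gives weak\*-continuous $g_{k,m}$ with $g_{k,m}(A_{k,m})\subset X$ and gap $\beta_{\dim L_m}\in(0,1]$ off $A_{k,m}$ (use $\beta_0$ if $L_m=\emptyset$). Lemma 2 gives $g$ with $g^{-1}(X)=A$.

**Step 3: embed.** The map $x\mapsto(g(x),x)$ embeds $K$ into $B^{**}\times K$, and the preimage of $B_X\times K$ is $A$. The image of $K$ is compact, so the restriction to $A$ is a closed embedding into $B_X\times K$. Finally, $K$ embeds in the Hilbert cube, and $[0,1]^{\mathbb N}$ embeds in the weak ball $B_{\ell_2}$ by $(s_i)\mapsto(2^{-i}s_i)$; images of compacta are closed. So $A$ has a closed embedding into $B_X\times B_{\ell_2}$, the weak ball of $X\oplus_\infty\ell_2$. Passing to an equivalent norm does not change $\mathcal W$: if $B_1\subset cB_2$ for the two unit balls, then $u\mapsto u/c$ maps $B_1$ onto a weakly closed (because convex and norm closed) subset of $B_2$, and the same holds with the roles exchanged. So $A\in\mathcal W(X\oplus\ell_2)$. $\square$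

## Convex sets all of whose weakly open pieces are large

An $\varepsilon$-system need not come from a tree. Convex sets have their own paths, and the next theorem generalizes the example $S=B_{c_0}$.

**Theorem 11.** Suppose $X$ (with separable dual) fails the convex point of continuity property in the following sense: there are a nonempty closed bounded convex $C\subset X$ and $\varepsilon>0$ such that every nonempty relatively weakly open subset of $C$ has norm-diameter $\ge\varepsilon$. Then $\Pi^0_3[n]\subset\mathcal W(X)$ for all $n$.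

*Proof.* Scale so that $C\subset B_X$; this changes $\varepsilon$ by a positive factor, and we keep the letter. We build an $\varepsilon/3$-system.

**Step 1: the space and its paths.** Let $(x_i^*)_{i\ge1}$ be dense in $B_{X^*}$ and $d(u,v)=\sum_i2^{-i}|(u-v)(x_i^*)|$. This metric comes from a norm on $X^{**}$ and induces the weak\* topology on bounded sets. Take $S=C$ with this $d$ and $\gamma(a,b,t)=(1-t)a+tb$. Then $\gamma$ is continuous, and (1) holds by the triangle inequality for that norm. The completion $\hat S$ is the weak\* closure $\tilde C$ of $C$, which is compact. Put $P=\tilde C$ and $\hat H=\mathrm{id}$, so $\hat H(S)=C\subset X$.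

**Step 2: density of $E$.** For $y\in X$ the set $\{u\in\tilde C:\|u-y\|>\varepsilon/3\}$ is relatively weak\*-open. It is dense in $\tilde C$: a nonempty relatively weak\*-open $U\subset\tilde C$ meets $C$ in a nonempty relatively weakly open set, which has diameter $\ge\varepsilon$ and so contains $v,v'$ with $\|v-v'\|>2\varepsilon/3$; one of them is at distance $>\varepsilon/3$ from $y$. Intersect these sets over a countable dense set of $y\in X$. By Baire's theorem in the compact space $\tilde C$, the intersection is dense, and each of its points $u$ satisfies $d(u,X)\ge\varepsilon/3$. So $E=\{u\in\tilde C:d(u,X)\ge\varepsilon/3\}$ is dense in $\tilde C$, and any $s_0\in C$ and $r>0$ complete an $\varepsilon/3$-system. Theorem 4, (e)$\Rightarrow$(d), applies. $\square$
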